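\title{Sampling formulas on which a given SAT algorithm errs almost half of the time}

\begin{abstract}
Assume $\mathrm{NP}\not\subseteq\mathrm{BPP}$. We show that for every probabilistic polynomial-time algorithm $D$ trying to decide SAT and every integer $c\ge1$ there is a polynomial-time sampler that, for infinitely many $n$, produces formulas of length at least $n$ on which $D$ errs with probability at least $1/2-n^{-c}$. The usual self-reduction of SAT yields triples of formulas on which $D$ is inconsistent, and a triple gives error $1/3$. We use instead a binary search over the formulas ``$\psi$ has a satisfying assignment $\ge t$''. When this search fails, it yields two logically equivalent formulas, and a suitable mixture of the two is accepted by $D$ with probability close to $1/2$. We also show that the conclusion is equivalent to $\mathrm{NP}\not\subseteq\mathrm{BPP}$ and that the error $1/2$ itself cannot be reached.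
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The assumption $\mathrm{NP}\not\subseteq\mathrm{BPP}$ is a statement about the worst case: every efficient algorithm for SAT is wrong on some formulas. It does not say where these formulas are. This paper is about producing them efficiently when the algorithm is given, and about how often the algorithm can be made to err on them.

Boolean formulas are over the basis $\neg,\vee,\wedge,0,1$. The \emph{length} $|\varphi|$ of a formula is its number of symbols, where parentheses are counted and each variable counts as one symbol. The assumption $\mathrm{NP}\not\subseteq\mathrm{BPP}$ means that no polynomial-time randomized algorithm decides correctly, with probability at least $2/3$ on every formula, whether the formula is satisfiable.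

\begin{definition}\label{def:hard}
Let $D$ be a probabilistic polynomial-time algorithm trying to decide SAT. A distribution $\mu$ over formulas is \emph{$\delta$-hard for $D$} if, with probability at least $\delta$ over the choice of $\varphi$ from $\mu$ and over the coins of $D$, the algorithm $D$ fails to decide correctly whether $\varphi$ is satisfiable. A \emph{sampler} is a probabilistic polynomial-time algorithm $G$ that on input $1^n$ outputs a formula of length at least $n$. We write $\mu_n$ for the output distribution of $G(1^n)$.
\end{definition}

The sampler is chosen after $D$ and may run $D$ as a subroutine. The condition on the length excludes a sampler that prints, for every $n$, one fixed formula on which $D$ is bad.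

Which values of $\delta$ can one hope for? An algorithm that answers by an unbiased coin toss is correct on every formula with probability $1/2$, so no $\delta>1/2$ is possible. In the other direction, hard formulas with error close to $1/2$ do exist. Suppose that $D$ errs with probability less than $1/2-\ell^{-c}$ on every formula of length $\ell>n_0$. By Hoeffding's inequality, recalled in Section~\ref{sec:tools}, the majority vote over $\ell^{2c}$ independent runs of $D$ errs with probability at most $e^{-2}<1/3$, and formulas of length at most $n_0$ can be decided by trying all assignments. So if $\mathrm{NP}\not\subseteq\mathrm{BPP}$, there are formulas of arbitrarily large length $\ell$ on which $D$ errs with probability at least $1/2-\ell^{-c}$. The question is whether an efficient sampler, which cannot tell satisfiable formulas from unsatisfiable ones, can do as well. The following is known.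

\begin{enumerate}
\item[(i)] Gutfreund, Shaltiel and Ta-Shma proved that if $\mathrm{NP}\not\subseteq\mathrm{BPP}$, then for every $D$ there is a sampler $G$ such that $\mu_n$ is $\delta$-hard for $D$ for infinitely many $n$, where $0<\delta<1/2$ is some universal constant.
\item[(ii)] The statement in (i) holds for every $\delta<1/3$.
\item[(iii)] For every $k>1$ the barrier $1/3$ can be broken for $\Sigma_k^p$ predicates. Fix $k>1$ and a $\Sigma_k^p$-complete predicate whose instances are formulas, for example quantified Boolean formulas with $k$ alternating quantifier blocks beginning with $\exists$. If $\Sigma_k^p\not\subseteq\mathrm{BPP}$, then for every probabilistic polynomial-time $D$ trying to decide the predicate and every $\varepsilon>0$ there is a polynomial-time sampler $G$ of instances, with $G(1^n)$ of length at least $n$, such that for infinitely many $n$ the algorithm $D$ errs on the output of $G(1^n)$ with probability at least $1/2-\varepsilon$.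
\end{enumerate}

The case $k=1$ is the problem posed in \cite{improving}: \emph{assuming $\mathrm{NP}\not\subseteq\mathrm{BPP}$, is it true that for every $\varepsilon>0$ and every probabilistic polynomial-time $D$ trying to decide SAT there is a sampler $G$ such that $\mu_n$ is $(1/2-\varepsilon)$-hard for $D$ for infinitely many $n$?} The answer is yes, and the sampler matches the worst-case bound found above.

\begin{theorem}\label{thm:main}
Assume $\mathrm{NP}\not\subseteq\mathrm{BPP}$. For every probabilistic polynomial-time $D$ and every integer $c\ge1$ there is a sampler $G$ such that for infinitely many $n$ the distribution $\mu_n$ of $G(1^n)$ is $(1/2-n^{-c})$-hard for $D$. In particular, for every $\varepsilon>0$ there is a sampler $G$ such that $\mu_n$ is $(1/2-\varepsilon)$-hard for $D$ for infinitely many $n$.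
\end{theorem}

The second theorem says that the hypothesis is necessary and that the bound cannot be pushed to $1/2$.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] If $\mathrm{NP}\subseteq\mathrm{BPP}$, there is a $D$ such that, for every sampler $G$ and every $n$, $D$ errs on $\mu_n$ with probability at most $2^{-n}$. Hence the conclusion of Theorem~\ref{thm:main} is equivalent to $\mathrm{NP}\not\subseteq\mathrm{BPP}$.
\item[(b)] Unconditionally, there is a probabilistic polynomial-time $D_0$ whose error on every formula with $m$ variables is at most $1/2-2^{-m-2}$. So $1/2-n^{-c}$ cannot be replaced by $1/2$ in Theorem~\ref{thm:main}. For a sampler with running time $q(n)$, the error of $D_0$ on $\mu_n$ is at most $1/2-2^{-q(n)-2}$.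
\end{enumerate}
\end{theorem}

Section~\ref{sec:pairs} explains where $1/3$ comes from and shows the idea that replaces it on a formula in two variables. Sections~\ref{sec:seeds}--\ref{sec:sampler} prove Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{Conventions and two tools}\label{sec:tools}

\emph{Algorithms.} Probabilistic polynomial time means strict polynomial time with fair coins. The coins of $D$ are independent of those of $G$. We read every output of $D$ other than $1$ as $0$. An output that is neither $0$ nor $1$ is an error on every formula, so this reading can only decrease the error of $D$, and lower bounds on the error survive. We say that $D$ \emph{accepts} if it outputs $1$, and put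
\[
p(\theta)=\Pr[D(\theta)=1],\qquad
\operatorname{err}(\theta)=\begin{cases}1-p(\theta)&\text{if $\theta$ is satisfiable,}\\ p(\theta)&\text{otherwise.}\end{cases}
\]
For a distribution $\mu$ over formulas, $\operatorname{err}(\mu)$ is the expectation of $\operatorname{err}(\theta)$ for $\theta$ drawn from $\mu$. Thus $\mu$ is $\delta$-hard for $D$ if and only if $\operatorname{err}(\mu)\ge\delta$.

\emph{Normalized formulas.} Variables are $x_1,x_2,\dots$. Since a variable counts as one symbol whatever its index, the length of a formula does not bound the size of its binary encoding, and there are infinitely many formulas of a given length. A formula of length $\ell$ is \emph{normalized} if its variables are among $x_1,\dots,x_\ell$. Renaming variables normalizes any formula and preserves length and satisfiability. A normalized formula of length $\ell$ is a string over the $\ell+7$ symbols $x_1,\dots,x_\ell,\neg,\vee,\wedge,0,1,(,)$, so it has an encoding by $O(\ell\log(\ell+1))$ bits, and $D$ runs on it in time polynomial in $\ell$.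

\emph{Hoeffding's inequality.} If $X_1,\dots,X_s$ are independent $\{0,1\}$-valued random variables with common mean $p$ and $\bar X=\frac1s\sum_iX_i$, then for every $\eta>0$
\[
\Pr[\bar X-p\ge\eta]\le e^{-2\eta^2s},\qquad \Pr[|\bar X-p|\ge\eta]\le2e^{-2\eta^2s}.
\]

\emph{The Cook--Levin theorem.} We use it in the form that keeps track of witnesses. Let $M$ be a deterministic polynomial-time algorithm with two inputs $y$ and $w$. From $y$ and $1^L$ one can compute in polynomial time a formula $\Phi$ in variables $x_1,\dots,x_V$, $V\ge L$, such that a string $w\in\{0,1\}^L$ is accepted by $M(y,\cdot)$ if and only if $w$ is the restriction to $x_1,\dots,x_L$ of a satisfying assignment of $\Phi$. (Turn $M(y,\cdot)$ into a circuit with inputs $x_1,\dots,x_L$, give each gate a new variable, and state that each gate is computed correctly and the output gate is $1$.)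

\section{From triples to pairs}\label{sec:pairs}

A sampler cannot decide satisfiability, so it cannot verify directly that $D$ is wrong on a formula. What it can verify is that $D$ is \emph{inconsistent}: that the answers of $D$ on a few related formulas cannot all be right. Inconsistencies appear when one uses $D$ to search for a satisfying assignment and the search fails. In this section, until the last paragraph, let $D$ be deterministic.

The usual search is the self-reduction: if $D$ accepts $\varphi$, substitute $0$ and $1$ for the first variable and continue with a restriction that $D$ accepts. It breaks down at a triple $\varphi$, $\varphi|_{x_1=0}$, $\varphi|_{x_1=1}$ in which $D$ accepts the first formula and rejects the other two. Since $\varphi$ is satisfiable if and only if one of its restrictions is, $D$ is wrong on at least one of the three, and the uniform distribution on the triple has error at least $1/3$. Other weights $w,w_0,w_1$ on the triple guarantee no more. If $\varphi$ is unsatisfiable the error is $w$, if only $\varphi|_{x_1=0}$ among the restrictions is satisfiable it is $w_0$, if only $\varphi|_{x_1=1}$ is satisfiable it is $w_1$, and $\min(w,w_0,w_1)\le1/3$.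

To reach $1/2$ we need a search whose failure produces a \emph{pair}. We therefore split the assignments differently: instead of two halves, we split off a single assignment, whose status the sampler can check by evaluating the formula. If that assignment does not satisfy the formula, the third member of the triple disappears. Splitting off assignments one at a time gives a chain of $2^n$ formulas, and binary search passes through this chain in $n$ steps.

Let $n\ge1$. Identify assignments $x\in\{0,1\}^n$ of $x_1,\dots,x_n$ with the integers in $[0,2^n-1]$, with $x_1$ the most significant bit. For $0\le t\le2^n-1$ with bits $t_1\dots t_n$ define $C_t=C^1$, where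
\[
C^{n+1}=1,\qquad C^i=\begin{cases}(x_i\wedge C^{i+1})&\text{if }t_i=1,\\ (x_i\vee C^{i+1})&\text{if }t_i=0.\end{cases}
\]
For a formula $\psi$ with variables among $x_1,\dots,x_n$ the \emph{threshold formulas} are $\psi_{\ge t}=(\psi\wedge C_t)$, and $\psi(t)\in\{0,1\}$ is the value of $\psi$ at the assignment $t$.

\begin{lemma}\label{lem:threshold}
An assignment $x$ satisfies $\psi_{\ge t}$ if and only if $\psi(x)=1$ and $x\ge t$. Consequently:
\begin{enumerate}
\item[(a)] $\psi_{\ge0}$ is equivalent to $\psi$;
\item[(b)] if $t<2^n-1$ and $\psi(t)=0$, then $\psi_{\ge t}$ and $\psi_{\ge t+1}$ are equivalent;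
\item[(c)] if $t=2^n-1$ and $\psi(t)=0$, then $\psi_{\ge t}$ is unsatisfiable.
\end{enumerate}
If moreover $|\psi|=n$, then $\psi_{\ge t}$ is normalized and $n\le|\psi_{\ge t}|\le9n$.
\end{lemma}

\begin{proof}
We show by downward induction on $i$ that $C^i$ holds if and only if $x_i\dots x_n\ge t_i\dots t_n$ as binary numbers. For $i=n+1$ both strings are empty and $C^{n+1}=1$. If $t_i=1$, the inequality holds exactly when $x_i=1$ and $x_{i+1}\dots x_n\ge t_{i+1}\dots t_n$. If $t_i=0$, it holds when $x_i=1$, and for $x_i=0$ it holds exactly when $x_{i+1}\dots x_n\ge t_{i+1}\dots t_n$. These are the two cases of the definition. So $C_t$ expresses $x\ge t$. Now (a) holds because $x\ge0$ always, (b) because the conditions $x\ge t$ and $x\ge t+1$ differ only at $x=t$, and (c) because $t$ is the only $x$ with $x\ge2^n-1$. Each step of the recursion adds four symbols, so $|C_t|=4n+1$, and for $|\psi|=n$ we get $|\psi_{\ge t}|=5n+4\le9n$. The variables are among $x_1,\dots,x_n$ and the length is at least $n$, so $\psi_{\ge t}$ is normalized.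
\end{proof}

If $D$ were always right and $\psi$ were satisfiable, $D$ would accept $\psi_{\ge t}$ exactly for $t$ up to the largest satisfying assignment of $\psi$, and binary search would find this assignment. For an arbitrary $D$ the answers need not be monotone in $t$. Binary search does not need monotonicity: it only keeps an accepted threshold on the left and a rejected one on the right.

\begin{example}\label{ex:two}
Let $n=2$ and $\psi=(\neg x_1\wedge x_2)$, whose only satisfying assignment is $01$, the integer $1$. Here
\[
C_0=(x_1\vee(x_2\vee1)),\quad C_1=(x_1\vee(x_2\wedge1)),\quad C_2=(x_1\wedge(x_2\vee1)),\quad C_3=(x_1\wedge(x_2\wedge1)),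
\]
the formulas $\psi_{\ge0},\psi_{\ge1}$ are satisfiable and $\psi_{\ge2},\psi_{\ge3}$ are not. Suppose that $D$ accepts $\psi_{\ge0}$. The search asks $D$ about $\psi_{\ge2}$, then about $\psi_{\ge1}$ or $\psi_{\ge3}$, stops at the last accepted threshold $t$, and evaluates $\psi(t)$.
\begin{center}
\begin{tabular}{ccccl}
first answer & second answer & $t$ & $\psi(t)$ & what the search has obtained\\ \hline
$D(\psi_{\ge2})=0$ & $D(\psi_{\ge1})=0$ & $0$ & $0$ & $\psi_{\ge0}$ accepted, $\psi_{\ge1}$ rejected, equivalent\\
$D(\psi_{\ge2})=0$ & $D(\psi_{\ge1})=1$ & $1$ & $1$ & a satisfying assignment\\
$D(\psi_{\ge2})=1$ & $D(\psi_{\ge3})=0$ & $2$ & $0$ & $\psi_{\ge2}$ accepted, $\psi_{\ge3}$ rejected, equivalent\\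
$D(\psi_{\ge2})=1$ & $D(\psi_{\ge3})=1$ & $3$ & $0$ & $\psi_{\ge3}$ accepted and unsatisfiable
\end{tabular}
\end{center}
In the first row both formulas are satisfiable and $D$ is wrong on the rejected one. In the third row both are unsatisfiable and $D$ is wrong on the accepted one. A sampler facing a long formula cannot tell these two situations apart, and it does not have to: the uniform distribution on the pair has error exactly $1/2$ in both. In the last row Lemma~\ref{lem:threshold}(c) identifies the formula on which $D$ is wrong.
\end{example}

Now let $D$ be randomized, and let ``accepted'' mean $p\ge1/2$. Let $\theta,\theta'$ be equivalent, let $\mu$ give them the weights $\alpha$ and $1-\alpha$, and let $\bar p=\alpha p(\theta)+(1-\alpha)p(\theta')$ be the probability that $D$ accepts a sample of $\mu$. The error is $1-\bar p$ if both formulas are satisfiable and $\bar p$ if both are not, so in either case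
\begin{equation}\label{eq:mixture}
\operatorname{err}(\mu)\ge\tfrac12-\bigl|\bar p-\tfrac12\bigr|.
\end{equation}
Equal weights no longer suffice. If $p(\theta)=0.9$ and $p(\theta')=0.4$, equal weights give $\bar p=0.65$, and the error is only $0.35$ when the formulas are satisfiable. The weight $\alpha=0.2$ gives $\bar p=0.18+0.32=1/2$. Whenever $p(\theta')<1/2\le p(\theta)$, some $\alpha\in[0,1]$ makes $\bar p=1/2$: on this mixture $D$ behaves like a coin toss. To find $\alpha$ the sampler has to estimate $p$, which is the subject of the next section.

\section{Fixing the coins of $D$}\label{sec:seeds}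

From now on fix $D$ and $c\ge1$, and put $\eta(n)=\frac1{4n^c}$. The function $\eta$ is nonincreasing and $\eta(n)\le1/4$.

The natural way to estimate $p(\theta)$ is to run $D$ many times with fresh coins. We fix the coins in advance instead, because in Section~\ref{sec:sampler} the statement ``the search fails on $\psi$'' will be written as a Boolean formula, and for this the search must be deterministic. There is a price. The formulas on which we need good estimates will be chosen after the coins and will depend on them, so Hoeffding's inequality for one fixed formula is of no use. We need coins that give good estimates for all formulas of the relevant lengths at once.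

Let $d(n)$ be a polynomial that bounds the number of coins used by $D$ on normalized formulas of length at most $9n$; it exists because $D$ runs in strict polynomial time. For such $\theta$ and $\rho\in\{0,1\}^{d(n)}$ let $D(\theta;\rho)$ be the output of $D$ with coins read from $\rho$. Put
\[
s(n)=8n^{2c}\,(144n^2+8n^c),\qquad\text{so that}\qquad 2\eta(n)^2s(n)=144n^2+\frac2{\eta(n)}.
\]

\begin{definition}\label{def:seed}
A \emph{seed for $n$} is a tuple $r=(r_1,\dots,r_s)$ with $s=s(n)$ and $r_i\in\{0,1\}^{d(n)}$. It defines the estimates $\tilde p_r(\theta)=\frac1s\#\{i:D(\theta;r_i)=1\}$. The seed is \emph{good for $n$} if $|\tilde p_r(\theta)-p(\theta)|\le\eta(n)$ for all normalized $\theta$ of length at most $9n$.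
\end{definition}

\begin{lemma}\label{lem:good}
A uniformly random seed for $n$ is good for $n$ with probability at least $1-\eta(n)$.
\end{lemma}

\begin{proof}
Write $\eta=\eta(n)$, $s=s(n)$. A normalized formula of length at most $9n$ is a string of length at most $9n$ over $9n+7$ symbols. Padding with one blank symbol shows that there are at most $(9n+8)^{9n}$ such strings. Since $\ln(9n+8)\le9n+7\le16n$, this number is at most $e^{144n^2}$. For a fixed $\theta$ the values $D(\theta;r_i)$ are independent with mean $p(\theta)$. By Hoeffding's inequality and a union bound, the seed is not good with probability at most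
\[
e^{144n^2}\cdot2e^{-2\eta^2s}=2e^{-2/\eta}\le\eta,
\]
where the last step is $e^{y}\ge y$ for $y=2/\eta$.
\end{proof}

\section{The search and its failures}\label{sec:search}

Let $\psi$ be a normalized formula of length $n$ and $r$ a seed for $n$. The threshold formulas $\psi_{\ge t}$ are formed with this $n$, so by Lemma~\ref{lem:threshold} the estimates $\tilde p_r(\psi_{\ge t})$ are defined. The \emph{search} $A(\psi;r)$ is the following deterministic procedure.

\begin{enumerate}
\item[A1.] If $\tilde p_r(\psi_{\ge0})<1/2$, output \textsf{reject}.
\item[A2.] Set $a=0$, $b=2^n$. While $b-a>1$: let $h=(a+b)/2$; if $\tilde p_r(\psi_{\ge h})\ge1/2$ set $a=h$, otherwise set $b=h$.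
\item[A3.] Let $t$ be the final value of $a$. If $\psi(t)=1$, output \textsf{found}~$t$; otherwise output \textsf{stuck at}~$t$.
\end{enumerate}

The difference $b-a$ is halved in each round, so $h$ is an integer in $[1,2^n-1]$, there are exactly $n$ rounds, and at the end $b=t+1$. The search computes at most $n+1$ estimates, each by $s(n)$ runs of $D$, so it runs in time polynomial in $n$. Throughout step A2 we have $\tilde p_r(\psi_{\ge a})\ge1/2$, and either $b=2^n$ or $\tilde p_r(\psi_{\ge b})<1/2$. Hence at step A3
\begin{equation}\label{eq:invariant}
\tilde p_r(\psi_{\ge t})\ge\tfrac12,\qquad\text{and}\qquad \tilde p_r(\psi_{\ge t+1})<\tfrac12\ \text{ if }t<2^n-1.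
\end{equation}

We say that $A(\psi;r)$ \emph{fails} if it outputs \textsf{reject} or \textsf{stuck}. In this case we define a distribution $\nu(\psi;r)$ over formulas.
\begin{itemize}
\item \textsf{reject}: the point mass on $\psi_{\ge0}$.
\item \textsf{stuck at} $t=2^n-1$: the point mass on $\psi_{\ge t}$.
\item \textsf{stuck at} $t<2^n-1$: the formula $\psi_{\ge t}$ with probability $\hat\alpha$ and $\psi_{\ge t+1}$ with probability $1-\hat\alpha$, where
\[
\alpha=\frac{1/2-\tilde p_r(\psi_{\ge t+1})}{\tilde p_r(\psi_{\ge t})-\tilde p_r(\psi_{\ge t+1})},\qquad \hat\alpha=\frac{\lfloor2^j\alpha\rfloor}{2^j},\qquad j=\Bigl\lceil\log_2\frac1{\eta(n)}\Bigr\rceil.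
\]
\end{itemize}
By \eqref{eq:invariant} the numerator of $\alpha$ is positive and at most the denominator, so $\alpha,\hat\alpha\in[0,1]$. The number $\alpha$ is the solution of
\begin{equation}\label{eq:alpha}
\alpha\,\tilde p_r(\psi_{\ge t})+(1-\alpha)\,\tilde p_r(\psi_{\ge t+1})=\tfrac12 .
\end{equation}
We round it because fair coins in strict polynomial time realize only dyadic probabilities; the rounding error is $|\alpha-\hat\alpha|<2^{-j}\le\eta(n)$. The estimates are multiples of $1/s(n)$, so $\lfloor2^j\alpha\rfloor$ is computed exactly, and $j$ coins suffice to sample. Thus, given $\psi$ and $r$, the distribution $\nu(\psi;r)$ can be sampled in time polynomial in $n$, and all formulas in its support have length at least $n$.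

\begin{lemma}\label{lem:failure}
Let $\psi$ be normalized of length $n$ and let $r$ be good for $n$.
\begin{enumerate}
\item[(i)] If $A(\psi;r)$ outputs \textsf{reject} and $\psi$ is satisfiable, then $\operatorname{err}(\nu(\psi;r))\ge1/2-\eta(n)$.
\item[(ii)] If $A(\psi;r)$ outputs \textsf{stuck}, then $\operatorname{err}(\nu(\psi;r))\ge1/2-2\eta(n)$, whether or not $\psi$ is satisfiable.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\eta=\eta(n)$.

(i) By Lemma~\ref{lem:threshold}(a) the formula $\psi_{\ge0}$ is satisfiable, and $p(\psi_{\ge0})\le\tilde p_r(\psi_{\ge0})+\eta<1/2+\eta$. The error $1-p(\psi_{\ge0})$ is greater than $1/2-\eta$.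

(ii) Let the search be stuck at $t$, so $\psi(t)=0$. If $t=2^n-1$, then $\psi_{\ge t}$ is unsatisfiable by Lemma~\ref{lem:threshold}(c), and the error is $p(\psi_{\ge t})\ge\tilde p_r(\psi_{\ge t})-\eta\ge1/2-\eta$ by \eqref{eq:invariant}.

If $t<2^n-1$, then $\theta=\psi_{\ge t}$ and $\theta'=\psi_{\ge t+1}$ are equivalent by Lemma~\ref{lem:threshold}(b). Let $\bar p=\hat\alpha p(\theta)+(1-\hat\alpha)p(\theta')$ and $\tilde q=\hat\alpha\tilde p_r(\theta)+(1-\hat\alpha)\tilde p_r(\theta')$. Since $r$ is good, $|\bar p-\tilde q|\le\hat\alpha\eta+(1-\hat\alpha)\eta=\eta$. Subtracting \eqref{eq:alpha} from the definition of $\tilde q$ gives $|\tilde q-1/2|=|\hat\alpha-\alpha|\cdot|\tilde p_r(\theta)-\tilde p_r(\theta')|\le\eta$. So $|\bar p-1/2|\le2\eta$, and \eqref{eq:mixture} gives the claim.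
\end{proof}

Part (i) needs the satisfiability of $\psi$: on an unsatisfiable $\psi$, rejecting $\psi_{\ge0}$ is the right answer. So the useful failures are failures on satisfiable formulas. The next lemma says that they occur, and it is the only place where $\mathrm{NP}\not\subseteq\mathrm{BPP}$ is used. We need the search to fail for almost all seeds, not merely for a constant fraction of them, since every seed on which it succeeds may be lost for the sampler.

\begin{lemma}\label{lem:infinite}
Assume $\mathrm{NP}\not\subseteq\mathrm{BPP}$. Let $S$ be the set of all $n$ for which there is a satisfiable normalized formula $\psi$ of length $n$ with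
\[
\Pr_r[A(\psi;r)\text{ outputs \textsf{found}}]<\eta(n),
\]
where $r$ is a uniformly random seed for $n$. Then $S$ is infinite.
\end{lemma}

\begin{proof}
Suppose $S\subseteq[1,n_0]$. Decide SAT as follows. Normalize the input, and let $\psi$ be the result and $n$ its length. If $n\le n_0$, try all assignments, of which there are at most $2^{n_0}$. Otherwise run $A(\psi;r)$ with $2/\eta(n)=8n^c$ independent random seeds and accept if and only if some run outputs \textsf{found}. The search outputs \textsf{found}~$t$ only when $\psi(t)=1$, so unsatisfiable formulas are never accepted. If $\psi$ is satisfiable, then each run outputs \textsf{found} with probability at least $\eta=\eta(n)$, because $n\notin S$, and $\psi$ is accepted with probability at least $1-(1-\eta)^{2/\eta}\ge1-e^{-2}>2/3$. This is a polynomial-time randomized algorithm for SAT, a contradiction.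
\end{proof}

The argument excludes only that $S$ is finite. This is why Theorem~\ref{thm:main} speaks of infinitely many $n$ and not of all large $n$.

\section{The sampler}\label{sec:sampler}

For $n\in S$ there is a satisfiable formula of length $n$ on which the search fails for almost all seeds, but the sampler does not know this formula. Once the seed $r$ is fixed, however, ``there is a satisfiable $\psi$ of length $n$ on which $A(\psi;r)$ fails'' is an NP statement. We write it as a formula $\Phi_{n,r}$ and run the search on $\Phi_{n,r}$ itself. If the search succeeds, it hands us $\psi$ together with a proof that $\psi$ is satisfiable. If it fails, then it has failed on $\Phi_{n,r}$, which is a satisfiable formula, and $\Phi_{n,r}$ serves in place of $\psi$.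

\subsection*{The formulas $\Phi_{n,r}$}
Let $r$ be a seed for $n$. Call a pair $(\psi,x)$ a \emph{certified failure for $(n,r)$} if $\psi$ is a normalized formula of length exactly $n$, $x\in\{0,1\}^n$, $\psi(x)=1$, and $A(\psi;r)$ fails.

\begin{lemma}\label{lem:phi}
From $(1^n,r)$ one can compute in polynomial time a normalized formula $\Phi_{n,r}$ of length $N\ge n$ such that $\Phi_{n,r}$ is satisfiable if and only if a certified failure for $(n,r)$ exists, and a certified failure can be computed in polynomial time from any satisfying assignment of $\Phi_{n,r}$.
\end{lemma}

\begin{proof}
Encode each of the $n$ symbols of $\psi$ by $\lceil\log_2(n+7)\rceil$ bits, so that a pair $(\psi,x)$ is a string of $L=n\lceil\log_2(n+7)\rceil+n$ bits. Whether a string $w\in\{0,1\}^L$ encodes a certified failure for $(n,r)$ is decidable in time polynomial in $n$, because $A$ is deterministic once $r$ is given. The Cook--Levin theorem, with $y=(1^n,r)$, yields a formula in variables $x_1,\dots,x_V$, $V\ge L\ge n$, whose satisfying assignments restricted to $x_1,\dots,x_L$ are exactly the encodings of certified failures. Take its conjunction with $(x_i\vee1)$ for all $i\le V$. This does not change the satisfying assignments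 and makes every variable $x_1,\dots,x_V$ occur, so the resulting formula $\Phi_{n,r}$ has length $N\ge V\ge n$ and is normalized.
\end{proof}

\subsection*{Definition of $G(1^n)$}
\begin{enumerate}
\item[G1.] Choose a uniformly random seed $r$ for $n$. Compute $\Phi=\Phi_{n,r}$ and $N=|\Phi|$.
\item[G2.] Choose a uniformly random seed $r'$ for $N$ and run $A(\Phi;r')$. If it fails, output a sample of $\nu(\Phi;r')$ and stop.
\item[G3.] Otherwise the search has found a satisfying assignment of $\Phi$. Compute from it a certified failure $(\psi,x)$ for $(n,r)$ and output a sample of $\nu(\psi;r)$.
\end{enumerate}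
The length $N$ is bounded by a polynomial in $n$, since $\Phi$ is computed in polynomial time. Hence the seed $r'$ has polynomially many bits and $G$ runs in polynomial time. The output has length at least $N\ge n$ in step G2 and at least $n$ in step G3. So $G$ is a sampler. A second seed is needed because $r$ controls the estimates only on formulas of length at most $9n$, while the threshold formulas of $\Phi$ have length up to $9N$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n\in S$, let $\psi^*$ be a formula as in Lemma~\ref{lem:infinite} with satisfying assignment $x^*$, and write $\eta=\eta(n)$. Consider three events that depend only on $(r,r')$.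
\begin{itemize}
\item $E_1$: the seed $r$ is good for $n$. By Lemma~\ref{lem:good}, $\Pr[\neg E_1]\le\eta$.
\item $E_2$: the formula $\Phi_{n,r}$ is satisfiable. If $A(\psi^*;r)$ fails, then $(\psi^*,x^*)$ is a certified failure for $(n,r)$ and $E_2$ holds. Hence $\Pr[\neg E_2]\le\Pr_r[A(\psi^*;r)\text{ outputs \textsf{found}}]<\eta$.
\item $E_3$: the seed $r'$ is good for $N$. For every fixed $r$ the number $N$ is fixed and $r'$ is a uniform seed for $N$, so Lemma~\ref{lem:good} bounds the conditional probability of $\neg E_3$ by $\eta(N)\le\eta$. Hence $\Pr[\neg E_3]\le\eta$.
\end{itemize}
Fix $r,r'$ for which $E_1,E_2,E_3$ hold. The output of $G$ is then a sample of $\nu(\Phi;r')$ or of $\nu(\psi;r)$, according to the outcome of $A(\Phi;r')$. We claim that its error is at least $1/2-2\eta$.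
\begin{itemize}
\item \textsf{reject}. The formula $\Phi$ is satisfiable by $E_2$ and $r'$ is good for $N$ by $E_3$. Lemma~\ref{lem:failure}(i) for $\Phi,r'$ gives error at least $1/2-\eta(N)\ge1/2-\eta$.
\item \textsf{stuck}. By $E_3$, Lemma~\ref{lem:failure}(ii) for $\Phi,r'$ gives error at least $1/2-2\eta(N)\ge1/2-2\eta$.
\item \textsf{found}. The formula $\psi$ is satisfied by $x$, the search $A(\psi;r)$ fails, and $r$ is good for $n$ by $E_1$. Lemma~\ref{lem:failure}(i) or (ii) for $\psi,r$ gives error at least $1/2-2\eta$. Here $\psi$ depends on $r$, and this does no harm because a good seed is accurate on all normalized formulas of length at most $9n$.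
\end{itemize}
The coins of $D$ are independent of those of $G$, so $\operatorname{err}(\mu_n)$ is the average over $(r,r')$ of these conditional errors. The three events hold together with probability at least $1-3\eta$, and $1/2-2\eta\ge0$. Therefore
\[
\operatorname{err}(\mu_n)\ge(1-3\eta)\bigl(\tfrac12-2\eta\bigr)=\tfrac12-\tfrac72\eta+6\eta^2\ge\tfrac12-4\eta=\tfrac12-n^{-c}.
\]
This holds for every $n\in S$, and $S$ is infinite by Lemma~\ref{lem:infinite}. For a fixed $\varepsilon>0$ take $c=1$ and the infinitely many $n\in S$ with $n\ge1/\varepsilon$.
\end{proof}

\begin{remark}\label{rem:poly}
The proof needs $1/\eta(n)$ to be polynomially bounded in two places: the seed consists of $s(n)\ge\eta(n)^{-3}$ strings, and the algorithm in Lemma~\ref{lem:infinite} repeats the search $2/\eta(n)$ times.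
\end{remark}

\begin{remark}\label{rem:det}
If $D$ is deterministic, all losses vanish. Then $\tilde p_r=p$ takes values in $\{0,1\}$, every seed is good, and the outcome of the search does not depend on the seed, so for $n\in S$ the events $E_1,E_2,E_3$ always hold. In the proof of Lemma~\ref{lem:failure} the two point masses have error $1$, and in the remaining case $\hat\alpha=\alpha=1/2$ and the error is exactly $1/2$. So $\mu_n$ is $1/2$-hard for all $n\in S$. The algorithm of Theorem~\ref{thm:sharp}(b), which prevents this in general, uses its coins.
\end{remark}

\section{Converse and sharpness}\label{sec:sharp}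

Part (a) of Theorem~\ref{thm:sharp} is error reduction. For part (b) we improve slightly on the coin toss. A random assignment satisfies a satisfiable formula with $m$ variables with probability at least $2^{-m}$, and this gives a small advantage on satisfiable formulas only. Biasing the coin toward $0$ moves half of the advantage to the unsatisfiable formulas.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) Let $B$ be a polynomial-time randomized algorithm that errs with probability at most $1/3$ on every formula. On input $\varphi$ of length $\ell$, let $D$ run $B$ independently $18\ell$ times and output the majority answer, with ties broken arbitrarily. If $D$ errs, at least half of the runs err, which exceeds the expected fraction by at least $1/6$. By Hoeffding's inequality this has probability at most $e^{-2\cdot18\ell/36}=e^{-\ell}\le2^{-\ell}$. Since $G(1^n)$ outputs formulas of length at least $n$, the error of $D$ on $\mu_n$ is at most $2^{-n}$. Hence for no fixed $\delta>0$ is there a sampler whose distributions are $\delta$-hard for this $D$ for infinitely many $n$. As $1/2-n^{-c}\ge1/4$ for $n\ge4$, the conclusion of Theorem~\ref{thm:main} fails. Together with Theorem~\ref{thm:main} this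 gives the equivalence.

(b) Let $\varphi$ have $m$ variables and put $\gamma=2^{-m-2}$. The algorithm $D_0$ picks a uniformly random assignment. If it satisfies $\varphi$, then $D_0$ outputs $1$. Otherwise $D_0$ outputs $1$ with probability $1/2-\gamma$ and $0$ with the remaining probability; since $1/2-\gamma=(2^{m+1}-1)/2^{m+2}$, this takes $m+2$ further coins.

If $\varphi$ is unsatisfiable, the error is exactly $1/2-\gamma$. If $\varphi$ is satisfiable, a fraction $\sigma\ge2^{-m}=4\gamma$ of the assignments satisfies it, and
\[
\Pr[D_0(\varphi)=1]=\sigma+(1-\sigma)\bigl(\tfrac12-\gamma\bigr)=\tfrac12-\gamma+\sigma\bigl(\tfrac12+\gamma\bigr)\ge\tfrac12-\gamma+2\gamma=\tfrac12+\gamma .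
\]
So the error is at most $1/2-2^{-m-2}$ on every formula with $m$ variables. A sampler with running time $q(n)$ outputs formulas with at most $q(n)$ variables, and $1/2-2^{-m-2}$ increases with $m$. Hence the error of $D_0$ on $\mu_n$ is at most $1/2-2^{-q(n)-2}<1/2$, and $\mu_n$ is not $1/2$-hard for $D_0$ for any sampler and any $n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{improving}
\emph{Improving on Gutfreund, Shaltiel, and Ta-Shma's Paper ``If NP Languages Are Hard on the Worst-Case, Then It Is Easy to Find Their Hard Instances''},
doi:10.1007/978-3-642-38536-0\_18,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-642-38536-0\_18.pdf}.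

\end{thebibliography}
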